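# Julia sets of Weierstrass $\wp$-functions are connected

## 1. A guess about lattices, tested on the maps $a\wp_\Omega+b$

Take a lattice $\Omega\subset\mathbb C$, form its Weierstrass function $\wp_\Omega$, and iterate it. Is the Julia set in one piece? It is known that it is when $\Omega$ is a square lattice and when $\Omega$ is a triangular lattice. The first guess is therefore *yes, for every lattice*. This is the conjecture we discuss; its source is "Dynamical Properties of Weierstrass Elliptic Functions on Square Lattices". The guess turns out to be right, but a test at the end of this section shows that it is delicate: it becomes false when a constant is added to $\wp_\Omega$.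

**Lattices and $\wp$.** Let $\omega_1,\omega_2\in\mathbb C$ be linearly independent over $\mathbb R$ and $\Omega=\langle\omega_1,\omega_2\rangle=\{m\omega_1+n\omega_2:m,n\in\mathbb Z\}$. Then
$$\wp_\Omega(z)=\frac1{z^2}+\sum_{\omega\in\Omega\setminus\{0\}}\Big(\frac1{(z-\omega)^2}-\frac1{\omega^2}\Big).$$
We use the following textbook facts.

- (W1) $\wp_\Omega$ is even and $\Omega$-periodic, $\wp_\Omega(z)=z^{-2}+O(z^2)$ at $0$, and $\wp_\Omega:\mathbb C/\Omega\to\hat{\mathbb C}$ has degree $2$. Hence for $z,z'\notin\Omega$: $\wp_\Omega(z)=\wp_\Omega(z')$ if and only if $z'\in\pm z+\Omega$.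
- (W2) The critical points in $\mathbb C\setminus\Omega$ are the points of $\frac12\Omega\setminus\Omega$. They are simple. The three critical values $e_1,e_2,e_3$ are distinct, and $e_1+e_2+e_3=0$.
- (W3) Homogeneity: $\wp_{k\Omega}(kz)=k^{-2}\wp_\Omega(z)$ for $k\ne0$.

Let $f=a\wp_\Omega+b$ with $a\ne0$, and $c_i=ae_i+b$. By (W1) and (W2), $f^{-1}(\{c_1,c_2,c_3,\infty\})=\frac12\Omega$, and
$$f:\mathbb C\setminus\tfrac12\Omega\to\hat{\mathbb C}\setminus\{c_1,c_2,c_3,\infty\}\ \text{ is a covering.}\tag{1}$$
It is the composition of the covering $\mathbb C\to\mathbb C/\Omega$ (restricted) with a two-sheeted covering. At each point of $\frac12\Omega$, $f$ is locally two-to-one, like $u\mapsto u^2$ or $u\mapsto u^{-2}$. The preimage of a small disc about $c_i$ is a disjoint union of small discs about the half-lattice points that $f$ sends to $c_i$.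

**Fatou set, Julia set, prepoles.** For $f=a\wp_\Omega+b$, the Fatou set $F=F(f)$ is the set of points of $\hat{\mathbb C}$ that have a neighborhood on which all iterates $f^n$ are defined and form a normal family; $J=J(f)=\hat{\mathbb C}\setminus F$. A *prepole* is a point $z$ with $f^n(z)=\infty$ for some $n\ge1$. For example, every lattice point is a prepole with $n=1$. For $f=\wp_\Omega$, a zero of $\wp_\Omega$ is a prepole with $n=2$, because $0$ is a pole.

**Basic facts.**
$$F=\hat{\mathbb C}\setminus\overline{\{\text{prepoles}\}},\qquad \Omega\cup\{\infty\}\subset J,\qquad f(F)\subset F\subset\mathbb C\setminus\Omega,\tag{2}$$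
and every open set in $\mathbb C$ without prepoles lies in $F$.

*Proof.* If $f^n(z)=\infty$, then $f^{n+1}$ is undefined at $z$; also $f$ is undefined at $\infty$. So prepoles and $\infty$ lie in $J$. As $F$ is open, it misses the closure of the prepoles, and that closure contains $\infty$ because $\Omega$ is unbounded. Conversely let $V\subset\mathbb C$ be open without prepoles. All $f^n$, $n\ge0$, are finite on $V$. Since $f^{n+1}$ is finite on $V$, $f^n(V)$ misses $\Omega$. So all $f^n|_V$ omit the infinite set $\Omega$, and Montel's theorem gives normality: $V\subset F$. This proves the description of $F$. Finally $F\subset\mathbb C\setminus\Omega$, since points of $\Omega\cup\{\infty\}$ are in $J$. The set $f(F)$ is open, lies in $\mathbb C$, and contains no prepole (if $f(z)$ is a prepole, so is $z$), so $f(F)\subset F$. $\square$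

Now the test: how could $J$ fall apart? The easiest way is to send everything outside small discs around the poles into one small disc.

**Proposition 1.** For every $\Omega$ and every $b\notin\Omega$, $J(a\wp_\Omega+b)$ is disconnected for all sufficiently small $a\neq0$. Consequently every lattice is similar to a lattice $\Omega'$ for which $J(\wp_{\Omega'}+b')$ is disconnected for some $b'$.

*Proof.* Choose $r,\delta>0$ such that the closed $\delta$-discs about the points of $\Omega$ are pairwise disjoint and $\overline{B(b,r)}\subset W:=\{z\in\mathbb C:\operatorname{dist}(z,\Omega)>\delta\}$. By periodicity $\wp_\Omega$ is bounded on $W$. So for small $|a|$ the map $g=a\wp_\Omega+b$ satisfies $g(W)\subset B(b,r)\subset W$. Then all iterates are finite on $W$ and, from the first on, have values in $B(b,r)$; hence $W\subset F(g)$. A circle about $0$ of radius slightly larger than $\delta$ lies in $W$, and it separates $0\in J(g)$ from $\infty\in J(g)$. So $J(g)$ is disconnected. Finally, by (W3), $w\mapsto k\,g(w/k)$ equals $k^3a\,\wp_{k\Omega}(w)+kb$. Take $k$ with $k^3=1/a$: the map $\wp_{k\Omega}+kb$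 is conjugate to $g$ by a scaling, so its Julia set is disconnected. $\square$

The factor $a$ alone is harmless: the same computation shows that $a\wp_\Omega$ is conjugate to $\wp_{k\Omega}$ with $k^3a=1$. What destroyed connectedness is $b$. With $b=0$ the construction fails at once, since $B(0,r)$ contains a pole. So a proof of the guess has to use the position of something relative to $0$. We prove:

**Main Theorem.** For every lattice $\Omega$, $J(\wp_\Omega)$ is connected. Equivalently, every Fatou component of $\wp_\Omega$ is simply connected.

The two formulations are equivalent because a compact subset of $\hat{\mathbb C}$ is connected if and only if all components of its complement are simply connected.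

## 2. A disconnection puts a loop around a pole

**Filling.** For compact $X\subset\mathbb C$ let $K(X)$ be $\mathbb C$ minus the unbounded component of $\mathbb C\setminus X$. If $X$ is a circle, $K(X)$ is the closed disc; if $X$ is an arc of a circle with a gap, $K(X)=X$.

The set $K(X)\setminus X$ is the union of the bounded components of $\mathbb C\setminus X$, so it is open. Hence $K(X)$ is compact with $\partial K(X)\subset X$. If $X$ is connected, so is $K(X)$: each bounded component $G$ has $\emptyset\ne\partial G\subset X$, so $X\cup G$ is connected. Two more remarks: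

- (K1) If $\omega\in K(X)\setminus X$, then every line through $\omega$ meets $X$; otherwise the line would join $\omega$ to $\infty$ in $\mathbb C\setminus X$.
- (K2) If $X$ lies in an open half-plane $H$, then $K(X)\subset H$, because $\mathbb C\setminus H$ is connected, unbounded and misses $X$.

**Lemma 1.** If $X\subset\mathbb C$ is nonempty and compact and $h$ is holomorphic near $K(X)$, then $h(K(X))\subset K(h(X))$.

*Proof.* Let $O$ be the unbounded component of $\mathbb C\setminus h(X)$. We show $h(K(X))\cap O=\emptyset$. This set is closed in $O$, as $h(K(X))$ is compact. It is open: let $w=h(z)\in O$ with $z\in K(X)$. Then $z\notin X$, so $z$ lies in a bounded component $G$ of $\mathbb C\setminus X$. If $h$ were constant on $G$, then $w\in h(\partial G)\subset h(X)$, impossible. So $h$ is open on $G$, and $h(G)\subset h(K(X))$ is a neighborhood of $w$. Since $O$ is connected and unbounded while $h(K(X))$ is bounded, the intersection is empty. $\square$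

**Lemma 2.** Let $f=a\wp_\Omega+b$, $a\neq0$. If $J$ is disconnected, there is a closed rectifiable curve $\beta\subset F$ with $K(\beta)\cap\Omega\ne\emptyset$.

*Proof.* Write $J=J_1\sqcup J_2$ with nonempty compact $J_1,J_2$ and $\infty\in J_1$. Then $J_2$ is a compact subset of the plane open set $\mathbb C\setminus J_1$. So there is a cycle of closed polygonal curves in $\mathbb C\setminus(J_1\cup J_2)$ with index $1$ about every point of $J_2$ (Rudin, *Real and Complex Analysis*, Thm 13.5). Fix a point of $J_2$. Some closed polygonal curve $\gamma\subset F$ of the cycle has nonzero index about it, so it lies in the open set $K(\gamma)\setminus\gamma$. By (2), prepoles accumulate at this point of $J$ (or it is one), so $K(\gamma)$ contains prepoles.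

Now push forward until a pole appears. Let $m\ge1$ be least such that $f^m(z)=\infty$ for some $z\in K(\gamma)$, and fix such a $z$. By minimality $f,\dots,f^{m-1}$ are finite on the compact set $K(\gamma)$, so $f^{m-1}$ is holomorphic near $K(\gamma)$. Put $\beta=f^{m-1}(\gamma)$. It is a rectifiable closed curve in $F$, and by Lemma 1 $f^{m-1}(z)\in K(\beta)$. As $f(f^{m-1}(z))=\infty$, this point lies in $\Omega$. $\square$

Conversely, such a $\beta$ separates a point of $\Omega\subset J$ from $\infty\in J$. So the question is: *can a loop in $F$ surround a lattice point?* From now on, for such a $\beta$, write $\beta_n=f^n(\beta)\subset F$, $n\ge0$. No point of $\beta_n$ lies in $\Omega$.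

## 3. Rectangular and triangular lattices by hand

Here $f=\wp_\Omega$.

**Lemma 3 (rectangles).** Let $X,Y>0$, $\wp=\wp_{\langle X,iY\rangle}$, $Q=(0,\frac X2)\times(0,\frac Y2)$. Then $\wp>0$ on $(0,\frac X2]$, $\wp<0$ on $i(0,\frac Y2]$, and $\wp(Q)$ lies in the open lower half-plane.

*Proof.* The lattice is invariant under conjugation, so $\wp(\bar z)=\overline{\wp(z)}$. On each side of $Q$, $\bar z$ is congruent to $z$ or to $-z$ modulo the lattice; so $\wp$ is real on $\partial Q\setminus\{0\}$. Its only critical points there are the three nonzero corners, and they are simple. At a corner $c$, $\wp(z)-\wp(c)\sim A(z-c)^2$ with $A\neq0$, and the two sides leave $c$ in directions differing by the factor $\pm i$, whose square is $-1$. So if $\wp$ decreases toward $\wp(c)$ along one side, it continues to decrease along the next. Hence $\wp$ is strictly monotone along $\partial Q$ from $0$ through $\frac X2,\frac{X+iY}2,\frac{iY}2$ back to $0$. Because $\wp(z)\sim z^{-2}$, it runs from $+\infty$ to $-\infty$. The three corner values are decreasing with sum $0$, so $\wp(\frac X2)>0>\wp(\frac{iY}2)$,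 and monotonicity gives the first two claims.

Every real value is taken on $\partial Q\setminus\{0\}$. By (W1) it is taken only at points congruent to $\pm$ points of $\partial Q$; no point of $Q$ is. So $\operatorname{Im}\wp$ has constant sign on $Q$. It is negative, since $\wp((1+i)\varepsilon)=\frac1{2i\varepsilon^2}+o(1)=-\frac{i}{2\varepsilon^2}+o(1)$ as $\varepsilon\to0^+$. $\square$

We call an open half-plane with $0$ on its boundary a *central half-plane*. A connected set that misses a line through $0$ lies in a central half-plane; so **a connected set that lies in no central half-plane meets every line through $0$.**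

**Rectangular lattices.** Let $\Omega=k\langle X,iY\rangle$, $L=\mathbb Rk$, $L'=\mathbb Rik$. By Lemma 3, (W3), evenness and periodicity, $\wp_\Omega(L\setminus\Omega)$ lies on the ray $k^{-2}(0,\infty)$ and $\wp_\Omega(L'\setminus\Omega)$ on the opposite ray $k^{-2}(-\infty,0)$. Let $\beta\subset F$ be a loop with $\omega\in K(\beta)\cap\Omega$. By (K1) it meets $\omega+L$ and $\omega+L'$, so $\beta_1$ has points on both opposite rays. Hence $\beta_1$ lies in no central half-plane and meets $L$ and $L'$. Then $\beta_2$ has points on both rays, and so on: *every $\beta_n$, $n\ge1$, meets both $L$ and $L'$.*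

This already excludes the most obvious scenario, that $\beta$ lies in the basin of an attracting cycle of period $p$. There, $f^{pn}$ would converge on $\beta$ uniformly to a point $a$ of the cycle; since $\beta_{pn}$ meets $L$ and $L'$, we would get $a\in L\cap L'=\{0\}$. But $0\in\Omega\subset J$, while attracting periodic points are in $F$.

**The triangular lattice.** Let $\tau=e^{i\pi/3}$, $\Omega=\langle1,\tau\rangle$, so $\tau\Omega=\Omega$ and $\wp_\Omega(\tau z)=\tau^{-2}\wp_\Omega(z)$. Let $z_0=\frac{1+\tau}3$. As $\tau^2=\tau-1$ and $\tau^3=-1$, $\tau^2z_0=\frac{\tau-2}3=z_0-1$, so $\wp_\Omega(z_0)=\tau^{-4}\wp_\Omega(z_0)$, i.e. $\wp_\Omega(z_0)=0$. By (W1) all zeros are congruent to $\pm z_0$, and none is congruent to a real number. On $\mathbb R\setminus\Omega$ the function $\wp_\Omega$ is real by conjugation symmetry, zero-free, and tends to $+\infty$ at the lattice points; so it is positive there. Consequently $\wp_\Omega$ maps $\mathbb R$, $\mathbb R\tau$, $\mathbb R\tau^2$ (minus $\Omega$) into the rays with directions $1$, $\tau^{-2}=-\tau$, $\tau^{-4}=\tau^2$. Each of the three lines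 is mapped into itself. Again a loop around a lattice point has all its images $\beta_n$, $n\ge1$, meeting all three lines. Note that the three rays make angles of $120^\circ$: *no central half-plane meets all three of them*, although two of them do lie in one central half-plane.

## 4. From the relation $e_1+e_2+e_3=0$ to condition (H)

For a general lattice no line is mapped into a line. We first fix three lines.

**The region $D$.** Let
$$D=\{\tau:\operatorname{Im}\tau>0,\ 0\le\operatorname{Re}\tau\le1,\ |\tau-\tfrac12|\ge\tfrac12\}.$$
The last condition says $|\tau|^2\ge\operatorname{Re}\tau$. Every lattice is $k\langle1,\tau\rangle$ with $\tau\in D$: choose a basis with $|\tau|\ge1$ and $|\operatorname{Re}\tau|\le\frac12$. If $\operatorname{Re}\tau\ge0$, then $\tau\in D$. If $\operatorname{Re}\tau<0$, replace $\tau$ by $\tau+1$; the condition $|\tau+1|^2\ge\operatorname{Re}(\tau+1)$ reads $|\tau|^2+\operatorname{Re}\tau\ge0$, which holds. Fix such $k,\tau$ and put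
$$v_1=k,\quad v_2=k\tau,\quad v_3=k(\tau-1),\qquad L_i=\mathbb Rv_i,\qquad \alpha_i=\wp_\Omega(L_i\setminus\Omega)=\{\wp_\Omega(sv_i):0<s\le\tfrac12\}.$$
The last equality holds by evenness and periodicity, because $v_i$ is primitive and so $L_i\cap\Omega=\mathbb Zv_i$. The points $v_i/2$ represent the three classes of $\frac12\Omega\setminus\Omega$ modulo $\Omega$. We number the critical values so that $e_i=\wp_\Omega(v_i/2)\in\alpha_i$. So $\alpha_i$ is an arc that comes from $\infty$ and ends at $e_i$.

**The natural attempt.** What does a loop around a pole do to the critical values? From here on $f=\wp_\Omega+b$ and $c_i=e_i+b$.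

**Lemma 4.** Let $\beta\subset F$ be compact and connected. If $K(\beta)\cap\Omega\ne\emptyset$, then $c_1,c_2,c_3\in K(f(\beta))$.

*Proof.* Let $\omega\in K(\beta)\cap\Omega$; note $\omega\notin\beta$. Let $O\subset\hat{\mathbb C}$ be the component of $\hat{\mathbb C}\setminus f(\beta)$ containing $\infty$, so $\hat{\mathbb C}\setminus O=K(f(\beta))$. Suppose $c_i\in O$. As $O$ is a domain, there is a path $c:[0,1]\to O$ with $c(0)=\infty$, $c(1)=c_i$ and $c((0,1))\cap\{c_1,c_2,c_3,\infty\}=\emptyset$.

*Lifting, to connect $\omega$ to a half-lattice point.* In a local coordinate $u$ at $\omega$ we have $f=u^{-2}$. So for large $M$ the component $W_M$ of $f^{-1}(\{|w|>M\}\cup\{\infty\})$ containing $\omega$ is the small disc $\{|u|<M^{-1/2}\}$, and $W_M\setminus\{\omega\}\to\{M<|w|<\infty\}$ is a two-sheeted covering. Fix such $M$, and $t_0\in(0,1)$ with $|c(t)|>M$ for $0<t\le t_0$. Choose a preimage of $c(t_0)$ in $W_M$ and lift $c|_{(0,1)}$ through it, using the covering (1). For $t\le t_0$ the lift stays in $W_M$ (lift inside $W_M\setminus\{\omega\}$ and use uniqueness), and since $c(t)\to\infty$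 it tends to $\omega$ as $t\to0$. For $t$ near $1$, $c(t)$ lies in a small disc about $c_i$, whose preimage is a disjoint union of small discs about the points of $\frac{v_i}2+\Omega$; the lift stays in one of them and tends to its center $h$ as $t\to1$. We obtain a path in $f^{-1}(O)$ from $\omega$ to $h\in\frac12\Omega\setminus\Omega$.

*Reflection and translation, to reach infinity.* Since $2h\in\Omega$ and $f$ is even, $f(2h-z)=f(z)$. Adding the image of the path under $z\mapsto2h-z$, we get a path in $f^{-1}(O)$ from $\omega$ to $2h-\omega=\omega+2(h-\omega)$. Here $2(h-\omega)\in\Omega\setminus\{0\}$. The union of the translates of this path by all integer multiples of $2(h-\omega)$ is connected, unbounded, contains $\omega$, and lies in $f^{-1}(O)$. So it misses $\beta$, and $\omega$ is in the unbounded component of $\mathbb C\setminus\beta$. This contradicts $\omega\in K(\beta)$. So $c_i\in K(f(\beta))$. $\square$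

Now take $b=0$. No central half-plane $\{\operatorname{Re}(\bar uz)>0\}$ contains $e_1,e_2,e_3$, since $\sum\operatorname{Re}(\bar ue_i)=0$. With Lemma 4 and (K2): if $\beta$ surrounds a lattice point, then $\beta_1$ lies in no central half-plane, so $\beta_1$ meets every line through $0$.

This is the conclusion we had in the rectangular case for $n=1$, and it cost nothing. But here the attempt stops. To repeat it we would need $\beta_1$ to surround a lattice point again, and nothing in the argument provides that. All we know is that $\beta_1$ meets each $L_i$ *somewhere*. So $\beta_2$ contains some point of each arc $\alpha_i$, but we do not know which one, and the relation $e_1+e_2+e_3=0$ speaks only about the endpoints. The iteration continues as soon as the statement about the three endpoints is known for arbitrary points of the three arcs. In the triangular case we saw precisely this. So we ask for the following condition on $b$: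

(H) *No open half-plane with $0$ on its boundary meets all three sets $\alpha_1+b$, $\alpha_2+b$, $\alpha_3+b$.*

**Proposition A.** No open half-plane with $0$ on its boundary meets all three of $\alpha_1,\alpha_2,\alpha_3$.

**Theorem 1.** Let $b\in\mathbb C$ satisfy (H). Then $J(\wp_\Omega+b)$ is connected.

Proposition A is (H) for $b=0$, so Proposition A and Theorem 1 give the Main Theorem.

That (H) is not automatic is seen on the rectangular lattice $\langle1,iY\rangle$ with $b=i\varepsilon$, $\varepsilon>0$. The arcs $\alpha_1,\alpha_2$ are real. Since $\overline{s(iY-1)}=-s(1+iY)$, we have $\wp(sv_3)=\overline{\wp(s(1+iY))}$, which is in the upper half-plane for $0<s<\frac12$ by Lemma 3 and real for $s=\frac12$. So the upper half-plane contains all three $\alpha_i+i\varepsilon$.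

**Proposition B.** Let $f=\wp_\Omega+b$ satisfy (H). Let $X\subset\mathbb C$ be connected with $f^n(X)\subset\mathbb C$ for all $n\ge0$. If $X$ lies in no central half-plane, then no $f^n(X)$ does, and $f^n(X)\cap L_i\ne\emptyset$ for all $n\ge0$ and $i=1,2,3$.

*Proof.* Suppose $f^n(X)$ lies in no central half-plane. It is connected, so it meets every line through $0$, in particular $L_1,L_2,L_3$. It misses $\Omega$, because $f^{n+1}(X)\subset\mathbb C$. So $f^{n+1}(X)$ meets $f(L_i\setminus\Omega)=\alpha_i+b$ for $i=1,2,3$. By (H), $f^{n+1}(X)$ lies in no central half-plane. Induct on $n$. $\square$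

## 5. Three arcs that no half-plane meets: proof of Proposition A

The plan is to treat all lattices at once. Fix the parameters $s,t$ of two points on two arcs, and let $\tau$ vary in $D$. The three sides of $D$ consist of rectangular lattices, where Lemma 3 applies; at the three cusps $\infty,0,1$ there are explicit limits. The maximum principle then carries an inequality into the interior. A symmetry of order three of $D$ permutes the three arcs cyclically.

Write $\wp_\tau=\wp_{\langle1,\tau\rangle}$ for $\operatorname{Im}\tau>0$.

**Step 1: the symmetry of $D$.** This step produces the map that permutes the arcs. The condition $|\tau|^2\ge\operatorname{Re}\tau$ says $\operatorname{Re}\frac1\tau\le1$. So for $\tau\in D$, $\operatorname{Re}\frac1\tau\in[0,1]$. Also $|1-\tau|^2=1-2\operatorname{Re}\tau+|\tau|^2\ge1-\operatorname{Re}\tau$, so $\operatorname{Re}\frac1{1-\tau}\in[0,1]$. Let $\kappa(\tau)=1-\frac1\tau$. Then $\kappa(D)\subset D$: $\operatorname{Im}\kappa>0$, $\operatorname{Re}\kappa=1-\operatorname{Re}\frac1\tau\in[0,1]$, and, since $\frac1\kappa=\frac{\tau}{\tau-1}=1-\frac1{1-\tau}$, $\operatorname{Re}\frac1\kappa\le1$.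 As $\kappa$ is open, $\kappa(\operatorname{int}D)\subset\operatorname{int}D$. Moreover $\kappa(\kappa(\tau))=\frac1{1-\tau}$.

**Step 2: limits at the cusps.** This step computes the behavior of $\wp_\tau$ where $D$ leaves the upper half-plane. The series for $\wp_\tau$ converges absolutely, so we may sum it over rows. With $\sum_m(z-m)^{-2}=\pi^2/\sin^2\pi z$ and $\sum_{m\ne0}m^{-2}=\pi^2/3$,
$$\wp_\tau(z)=\frac{\pi^2}{\sin^2\pi z}-\frac{\pi^2}3+\pi^2\sum_{n\ne0}\Big(\frac1{\sin^2\pi(z+n\tau)}-\frac1{\sin^2\pi n\tau}\Big).\tag{3}$$
Since $|\sin(x+iy)|^2=\sin^2x+\sinh^2y$, we have $|\sin(x+iy)|\ge\sinh|y|$; also $\sinh(ny)\ge n\sinh y$ for $y>0$, $n\ge1$. Let $Y=\operatorname{Im}\tau\to\infty$. Then, uniformly in $\operatorname{Re}\tau$: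

(L1) $\wp_\tau(s)\to\pi^2\big(\frac1{\sin^2\pi s}-\frac13\big)>0$ for fixed $s\in(0,\frac12]$. Indeed $\operatorname{Im}(s+n\tau)=\operatorname{Im}(n\tau)=nY$, so the sum in (3) is at most $\sum_{n\ge1}\frac{4}{n^2\sinh^2\pi Y}\to0$.

(L2) $\wp_\tau(x+t\tau)\to-\frac{\pi^2}3$ for fixed $x\in\mathbb R$, $t\in(0,1)$. Indeed the first term in (3) is at most $\pi^2/\sinh^2(\pi tY)\to0$. For $n\ne0$, $|\operatorname{Im}(x+t\tau+n\tau)|=|n+t|Y\ge(1-t)|n|Y$, so the sum is at most $\sum_{n\ge1}\frac{2}{n^2}\big(\frac1{\sinh^2\pi(1-t)Y}+\frac1{\sinh^2\pi Y}\big)\to0$.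

The bounds for the sum in (3) also show local uniform convergence in $\tau$, so $\wp_\tau(s)$ and $\wp_\tau(t\tau)$, for $s,t\in(0,\frac12]$, are holomorphic in $\tau$ on the upper half-plane.

The closure of $D$ in $\hat{\mathbb C}$ adds exactly the cusps $\infty,0,1$. If $\tau\to0$ in $D$, put $\sigma=-\frac1\tau$. Then $\operatorname{Re}\sigma\in[-1,0]$ and $|\sigma|\to\infty$, so $\operatorname{Im}\sigma\to\infty$. Further $\sigma\langle1,\tau\rangle=\langle\sigma,-1\rangle=\langle1,\sigma\rangle$, and (W3) gives
$$\wp_\tau(s)=\sigma^2\wp_\sigma(s\sigma),\qquad\wp_\tau(t\tau)=\sigma^2\wp_\sigma(t).\tag{4}$$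
If $\tau\to1$ in $D$, put $\sigma=\frac1{1-\tau}$. Then $\operatorname{Re}\sigma\in[0,1]$, $\operatorname{Im}\sigma\to\infty$, $\tau\sigma=\sigma-1$, $\sigma\langle1,\tau\rangle=\langle1,\sigma\rangle$, and
$$\wp_\tau(s)=\sigma^2\wp_\sigma(s\sigma),\qquad\wp_\tau(t\tau)=\sigma^2\wp_\sigma(t\sigma-t).\tag{5}$$

**Step 3: the circular side is rectangular.** This step brings Lemma 3 to the arc $|\tau-\frac12|=\frac12$. Let $\tau$ lie on it, $\operatorname{Im}\tau>0$, $\theta=\arg\tau\in(0,\frac\pi2)$. By Thales, $1-\tau$ and $\tau$ are orthogonal: with $\rho=e^{i(\theta-\pi/2)}$, $X=|1-\tau|$, $Y=|\tau|$,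
$$1-\tau=\rho X,\qquad \tau=\rho\, iY,\qquad\langle1,\tau\rangle=\rho\langle X,iY\rangle,\qquad1=\rho(X+iY).\tag{6}$$

**Step 4: one arc avoids the negative axis.** The next lemma makes the quotient in Lemma 6 well defined.

**Lemma 5.** If $\tau\in D$ and $0<s<\frac12$, then $N(\tau):=\wp_\tau(s)\notin(-\infty,0]$.

*Proof.* *Sides of $D$.* If $\operatorname{Re}\tau\in\{0,1\}$, then $\langle1,\tau\rangle=\langle1,iY\rangle$ and $N>0$ by Lemma 3. On the circular side, (6) gives $N=\rho^{-2}\wp_{\langle X,iY\rangle}(s(X+iY))$ with $\rho^{-2}=e^{i(\pi-2\theta)}$. As $s<\frac12$, the second factor is in the open lower half-plane. So $N$ has an argument in $(-2\theta,\pi-2\theta)\subset(-\pi,\pi)$.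

*Cusps.* At $\infty$, $N$ tends to a positive number by (L1). At $0$ and $1$, $N=\sigma^2\wp_\sigma(s\sigma)$ by (4), (5). Here $\sigma^2/|\sigma|^2\to-1$ and $\wp_\sigma(s\sigma)\to-\pi^2/3$ by (L2). So $N\to\infty$ and its principal argument tends to $0$. In particular $N$ is nonconstant.

*Interior.* Let $\Sigma=N(\operatorname{int}D)\cap(-\infty,0]$. By the open mapping theorem, $\Sigma$ is relatively open in $(-\infty,0]$. It is also closed: let $N(\tau_j)=a_j\in\Sigma$, $\tau_j\in\operatorname{int}D$, $a_j\to a\in(-\infty,0]$. The $\tau_j$ accumulate in the compact closure of $D$ in $\hat{\mathbb C}$. Not at a point of a side, where $N$ takes no value in $(-\infty,0]$; not at $\infty$, where $N$ tends to a positive number; not at $0$ or $1$, where $N\to\infty$. So they accumulate at a point of $\operatorname{int}D$, where $N=a$, and $a\in\Sigma$. Hence $\Sigma=\emptyset$ or $\Sigma=(-\infty,0]$. In the second case there are $\tau_j\in\operatorname{int}D$ with $N(\tau_j)\to-\infty$ along negative reals. As $N$ is finite on $D$ and has a finite limit at $\infty$, the $\tau_j$ accumulate only at the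 cusps $0,1$. But there the principal argument of $N$ tends to $0$, while that of $N(\tau_j)$ is $\pi$. So $\Sigma=\emptyset$. $\square$

**Step 5: the inequality for two arcs.** This is the heart of Proposition A.

**Lemma 6.** If $\tau\in\operatorname{int}D$ and $s,t\in(0,\frac12)$, then $\operatorname{Im}\dfrac{\wp_\tau(s)}{\wp_\tau(t\tau)}>0$.

*Proof.* Since $\langle1,\tau\rangle=\tau\langle1,\frac1\tau\rangle=\tau\langle1,\kappa(\tau)\rangle$, (W3) gives $\wp_\tau(t\tau)=\tau^{-2}\wp_{\kappa(\tau)}(t)$, which is nonzero on $D$ by Lemma 5. So $R(\tau)=\wp_\tau(s)/\wp_\tau(t\tau)$ is continuous on $D$ and holomorphic in $\operatorname{int}D$. We look at the boundary.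

- $\operatorname{Re}\tau=0$: the numerator is $>0$ and the denominator is $<0$ by Lemma 3; $\operatorname{Im}R=0$.
- $\tau=1+iY$: the numerator is $>0$; the denominator is $\wp_{\langle1,iY\rangle}(t+itY)$, in the open lower half-plane. So $\operatorname{Im}R>0$.
- Circular side: by (6), the factors $\rho^{-2}$ cancel and $R=\wp_{\langle X,iY\rangle}(s(X+iY))/\wp_{\langle X,iY\rangle}(itY)$. The numerator is in the open lower half-plane, the denominator is negative. So $\operatorname{Im}R>0$.
- Cusps: by (L1), (L2), (4), (5), $R$ tends to $-3\big(\frac1{\sin^2\pi s}-\frac13\big)$ at $\infty$, to $-\frac13\big/\big(\frac1{\sin^2\pi t}-\frac13\big)$ at $0$, and to $1$ at $1$. These limits are real.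

So $\operatorname{Im}R$ extends continuously to the compact closure of $D$ in $\hat{\mathbb C}$, is $\ge0$ on the boundary and takes there both the value $0$ and positive values. Being harmonic in the connected set $\operatorname{int}D$ and not constant, it is larger in $\operatorname{int}D$ than its minimum, which is attained on the boundary and is $0$. $\square$

**Step 6: three arcs.** Now we conclude. *Proof of Proposition A.* Scaling by $k$ multiplies all $\alpha_i$ by $k^{-2}$ and turns central half-planes into central half-planes. So let $k=1$.

*Case $\tau\in\partial D$ (a side of $D$).* Two of the $v_i$ are orthogonal generators: $v_1=1,v_2=iY$ if $\operatorname{Re}\tau=0$; $v_1=1,v_3=iY$ if $\operatorname{Re}\tau=1$; $v_2=\rho iY$, $v_3=-\rho X$ on the circular side. By Lemma 3 and (W3) the corresponding two arcs lie on opposite open rays from $0$. A central half-plane cannot meet both.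

*Case $\tau\in\operatorname{int}D$.* Suppose a central half-plane $H$ meets all three arcs. As $H$ is open, we can choose $w_i=\wp_\tau(s_iv_i)\in H$ with $s_i\in(0,\frac12)$. We apply Lemma 6 three times.

- For $\tau$: $w_1=\wp_\tau(s_1)$, $w_2=\wp_\tau(s_2\tau)$, so $\operatorname{Im}(w_1/w_2)>0$.
- For $\kappa=\kappa(\tau)$: since $\langle1,\tau\rangle=\tau\langle1,\kappa\rangle$ and $\tau\kappa=\tau-1$, we have $w_2=\tau^{-2}\wp_\kappa(s_2)$ and $w_3=\tau^{-2}\wp_\kappa(s_3\kappa)$, so $\operatorname{Im}(w_2/w_3)>0$.
- For $\kappa'=\kappa(\kappa(\tau))=\frac1{1-\tau}$: since $\langle1,\tau\rangle=(\tau-1)\langle1,\kappa'\rangle$ and $1=-(\tau-1)\kappa'$, we have $w_3=(\tau-1)^{-2}\wp_{\kappa'}(s_3)$ and, by evenness, $w_1=(\tau-1)^{-2}\wp_{\kappa'}(s_1\kappa')$, so $\operatorname{Im}(w_3/w_1)>0$.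

Choose arguments $\theta_i$ of $w_i$ in one open interval of length $\pi$, possible as $w_i\in H$. Differences lie in $(-\pi,\pi)$, so $\sin(\theta_1-\theta_2)>0$ means $\theta_1>\theta_2$. We get $\theta_1>\theta_2>\theta_3>\theta_1$, which is absurd. $\square$

## 6. Central symmetry, Bloch's theorem, and recurrent isometries

Three tools remain. Lemma 7 will exploit that $f$ is symmetric about each lattice point, Lemma 8 bounds the lengths of the $\beta_n$, and Lemma 9 controls orbits when some iterates tend to the identity.

**Lemma 7.** If $X\subset\mathbb C$ is compact and connected and $\omega\in K(X)\setminus X$, then $X\cap(2\omega-X)\ne\emptyset$.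

*Proof.* Let $X'=2\omega-X$ and suppose $X\cap X'=\emptyset$. $X$ and $X'$ have the same minimal distance $\rho>0$ and the same maximal distance $r$ from $\omega$. Take $x'\in X'$ at distance $r$ from $\omega$. It is not in $X$, and the points of the outward radial ray beyond it have distance $>r$ from $\omega$; so the ray misses $X$ and $x'$ lies in the unbounded component of $\mathbb C\setminus X$. Take $x''\in X'$ at distance $\rho$. It is not in $X$, and the other points of $[\omega,x'']$ have distance $<\rho$; so $[\omega,x'']$ misses $X$ and $x''$ lies in the component containing $\omega$, which is bounded. But $X'$ is connected and misses $X$, a contradiction. $\square$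

**Lemma 8.** There is $C=C(\Omega)$ with $|(f^n)'(z)|\le C/\operatorname{dist}(z,J\cap\mathbb C)$ for all $n\ge0$, $z\in F$.

*Proof.* Let $r=\operatorname{dist}(z,J\cap\mathbb C)$. On the disc $B(z,r)\subset F$ the iterate $f^n$ is holomorphic with values in $F\subset\mathbb C\setminus\Omega$. By Bloch's theorem its image contains a disc of radius at least $c_0\,r\,|(f^n)'(z)|$ with an absolute constant $c_0>0$. Discs in $\mathbb C\setminus\Omega$ have bounded radius. $\square$

**Lemma 9.** Let $U\subset\mathbb C\setminus\Omega$ be a domain with hyperbolic distance $d$, and $T:U\to U$ holomorphic with $T^{k_j}\to\mathrm{id}$ locally uniformly for some $k_j\to\infty$. Then $T$ is a bijective isometry of $(U,d)$, and for every compact $Q\subset U$ the set $\bigcup_{n\ge0}T^n(Q)$ is relatively compact in $U$.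

For orientation: $T$ a rotation of a disc about its center, where orbits stay on circles.

*Proof.* $(U,d)$ is complete, closed bounded sets are compact, and holomorphic self-maps do not increase $d$ (Schwarz–Pick).

*Isometry.* We have $d(T^{k_j}x,T^{k_j}y)\le d(Tx,Ty)\le d(x,y)$ as soon as $k_j\ge1$, and the left side tends to $d(x,y)$. So $T$ preserves $d$. It is nonconstant, so $T(U)$ is open; as an isometric image of a complete space, $T(U)$ is closed in $U$. Hence $T(U)=U$, and $T^n$ makes sense for all $n\in\mathbb Z$.

*Returns have bounded gaps.* Fix $x\in U$. The set $\{T^nx:n\in\mathbb Z\}\cap\bar B_d(x,1)$ is relatively compact, so it is covered by finitely many balls $B_d(T^{l_i}x,\frac12)$, $l_i\in\mathbb Z$. Choose $k>\max|l_i|$ with $d(T^kx,x)<\frac12$ (some $k=k_j$), and put $M=k+\max|l_i|$. If $d(T^nx,x)\le1$, then $d(T^nx,T^{l_i}x)<\frac12$ for some $i$, so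
$$d(T^{n+k-l_i}x,x)\le d(T^{n-l_i+k}x,T^kx)+d(T^kx,x)=d(T^nx,T^{l_i}x)+d(T^kx,x)<1,$$
and $0<k-l_i\le M$. Starting with $n=0$, we see that the times $n\ge0$ with $d(T^nx,x)\le1$ have gaps at most $M$. So $\{T^nx:n\ge0\}\subset\bigcup_{0\le a\le M}T^a(\bar B_d(x,1))$, which is compact.

*Compact sets.* For compact $Q\subset U$, every point of $T^n(Q)$ is within $d$-distance $\max_{q\in Q}d(x,q)$ of $T^nx$. So $\bigcup_{n\ge0}T^n(Q)$ is bounded in $(U,d)$, hence relatively compact. $\square$

## 7. Loops in the Fatou set return: proof of Theorem 1

Let $f=\wp_\Omega+b$ satisfy (H), and suppose $J$ is disconnected.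

**Step 1: a loop around a pole.** This step fixes the object we shall follow. By Lemma 2 there is a closed rectifiable curve $\beta\subset F$ with a point $\omega\in K(\beta)\cap\Omega$. Put $\beta_n=f^n(\beta)\subset F$.

**Step 2: no image of the loop, from the first on, escapes into a half-plane.** The purpose is to hold $\beta_n$ across the lines $L_i$ for ever. As $\omega\in K(\beta)\setminus\beta$, (K1) shows that $\beta$ meets $\omega+L_i$ for $i=1,2,3$. By periodicity $f((\omega+L_i)\setminus\Omega)=\alpha_i+b$. So $\beta_1$ meets all three sets $\alpha_i+b$, and by (H) it lies in no central half-plane. Proposition B with $X=\beta_1$ gives: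
$$\beta_n\cap L_i\ne\emptyset\quad\text{for all }n\ge1,\ i=1,2,3.\tag{7}$$

**Step 3: bounds.** We show that the $\beta_n$ stay in a fixed bounded region and away from $0$. The compact set $\beta$ has positive distance from $J$, so by Lemma 8 the derivatives $(f^n)'$ are uniformly bounded on $\beta$, and the lengths of the $\beta_n$ are at most some $\ell$. For $n\ge1$ choose $z_i\in\beta_n\cap L_i$, $i=1,2$. Then $\ell\ge|z_1-z_2|\ge\operatorname{dist}(z_1,L_2)=|z_1|\sin\angle(L_1,L_2)$. So $|z_1|$ is bounded, and there is $R$ with $\beta_n\subset\{|z|<R\}$ for all $n\ge1$. Since $f(\beta_n)=\beta_{n+1}$, $|f|<R$ on $\beta_n$; since $f$ has a pole at $0$, there is $\delta>0$ with $|z|\ge\delta$ on $\beta_n$ for all $n\ge1$.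

**Step 4: a nonconstant limit function.** This is the step that excluded attracting basins in Section 3, now in general. Let $V_n$ be the Fatou component containing $\beta_n$; then $f^n(V_0)\subset V_n$. By normality, choose $n_j\ge1$ with $n_j\to\infty$ and $n_{j+1}-n_j\to\infty$ such that $f^{n_j}\to g$ locally uniformly on $V_0$ in the spherical metric. The limit is holomorphic or $\equiv\infty$; by Step 3 $|g|\le R$ on $\beta$, so $g$ is holomorphic. If $g\equiv a$, then $f^{n_j}\to a$ uniformly on $\beta$, so by (7) $a$ is a limit of points of $L_1$ and of points of $L_2$, and $a\in L_1\cap L_2=\{0\}$. This contradicts $|z|\ge\delta$ on $\beta_{n_j}$. So $g$ is nonconstant.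

**Step 5: recurrence and injectivity.** We deduce that the loop ends up in a periodic cycle on which suitable iterates tend to the identity.

*A periodic component.* Fix $z_0\in\beta$. By Hurwitz's theorem, $g$ being nonconstant, $g(z_0)\in f^{n_j}(V_0)\subset V_{n_j}$ for all large $j$. So for large $j$, $V_{n_j}$ is the Fatou component $U$ containing $g(z_0)$. Drop finitely many $j$ and renumber, so that $V_{n_j}=U$ for all $j$; put $\nu=n_1\geq 1$, so $V_\nu=U$. With $m_j=n_{j+1}-n_j\to\infty$, the set $f^{m_j}(U)$ is connected, lies in $F$ and contains $\beta_{n_{j+1}}\subset U$; so $f^{m_j}(U)\subset U$. Let $p$ be the least positive integer with $f^p(U)\subset U$. Dividing $m_j$ by $p$ with remainder $r'<p$, we see that $f^{r'}(U)$ meets $U$, so $f^{r'}(U)\subset U$ and $r'=0$. So $p\mid m_j$. Let $U_0=U,U_1,\dots,U_{p-1}$ be the components with $f^i(U)\subset U_i$; then $f(U_i)\subset U_{i+1\bmod p}$. Since $\beta_{\nu+i}=f^i(\beta_\nu)\subset f^i(U)$, *for $n\ge\nu$ each $V_n$ is one of the $U_i$.*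

*Iterates near the identity.* The family $\{f^{m_j}\}$ is normal on $U$, so along a subsequence of indices $j$ we have $f^{m_j}\to h$ locally uniformly (spherically). For $z$ near $z_0$, $g(z)\in U$, $f^{n_j}(z)\to g(z)$, and $f^{m_j}(f^{n_j}(z))=f^{n_{j+1}}(z)\to g(z)$. Hence $h(g(z))=g(z)$. Since $g$ is open, $h$ is the identity on a nonempty open set. So $h\not\equiv\infty$, $h$ is holomorphic, and $h=\mathrm{id}$ on $U$. From now on $j$ runs through this subsequence:
$$f^{m_j}\to\mathrm{id}\quad\text{locally uniformly on }U.\tag{8}$$
The same holds on every $U_i$: for $z=f^i(u)$ with $u\in U$, $f^{m_j}(z)=f^i(f^{m_j}(u))\to f^i(u)=z$. So every locally uniform subsequential limit of $f^{m_j}$ on $U_i$ is the identity on the nonempty open set $f^i(U)$, hence on $U_i$; by normality the whole sequence converges to $\mathrm{id}$.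

*Injectivity.* $f$ is injective on each $U_i$: if $a,a'\in U_i$ and $f(a)=f(a')$, then $f^{m_j}(a)=f^{m_j}(a')$ for all $j$ with $m_j\ge1$, and letting $j\to\infty$ gives $a=a'$.

Let $T=f^p:U\to U$ and $k_j=m_j/p$. Then $T^{k_j}\to\mathrm{id}$ and $U\subset F\subset\mathbb C\setminus\Omega$, so Lemma 9 applies to $T$.

**Step 6: the case that some $\beta_n$ with $n\ge\nu$ surrounds a lattice point.** Here the symmetry of $f$ about lattice points contradicts injectivity. Let $\omega'\in K(\beta_n)\cap\Omega$, $n\ge\nu$. As $\beta_n\subset F$, $\omega'\notin\beta_n$. By Lemma 7 there is $z\in\beta_n$ with $z'=2\omega'-z\in\beta_n$. Since $z\ne\omega'$, $z\ne z'$. By evenness and periodicity $f(z')=f(z)$. But $z,z'\in\beta_n\subset V_n$, one of the $U_i$, on which $f$ is injective. Contradiction.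

**Step 7: the case that $K(\beta_n)\cap\Omega=\emptyset$ for all $n\ge\nu$.** Here we show that the critical orbits stay away from $\partial U$. Then inverse branches of $f^{m_j}$ extend across a boundary point, which forces that point into $F$.

*7a: the critical orbits are trapped.* Let $q\ge0$ be the largest index with $K(\beta_q)\cap\Omega\ne\emptyset$. Index $0$ qualifies, and $q<\nu$. By Lemma 4, applied to $\beta_q$, $c_1,c_2,c_3\in K(\beta_{q+1})$. For $n\ge q+1$ there are no poles in $K(\beta_n)$, so $f$ is holomorphic near $K(\beta_n)$ and $f(K(\beta_n))\subset K(\beta_{n+1})$ by Lemma 1. Hence all iterates of $f$ are finite on $K(\beta_{q+1})$. Its interior thus contains no prepoles and lies in $F$ by (2); its boundary lies in $\beta_{q+1}\subset F$. So $K(\beta_{q+1})$ is a compact connected subset of $F$ containing $\beta_{q+1}$, and it lies in $V_{q+1}$.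

The set $Q=f^{\nu-q-1}(K(\beta_{q+1}))$ is therefore a compact subset of $V_\nu=U$. By Lemma 9, $\bigcup_{k\ge0}T^k(Q)$ has compact closure $Q^*$ in $U$. So $\bigcup_{n\ge0}f^n(Q)\subset\bigcup_{0\le i<p}f^i(Q^*)$, a compact subset of $F$. Put $P_0=\bigcup_{n\ge0}f^n(\{c_1,c_2,c_3\})$. Apart from finitely many points, all of which lie in $F$, it is contained in $\bigcup_nf^n(Q)$. Hence $P=\overline{P_0}$ *is a compact subset of $F$.* Also $f(P_0)\subset P_0\subset\mathbb C$.

*7b: inverse branches on a disc at the boundary.* As $U\ne\mathbb C$, we can pick $\zeta\in\partial U\cap\mathbb C$; then $\zeta\in J$. Choose a disc $B=B(\zeta,r)$ with $B\cap P=\emptyset$, a point $u\in U\cap B$, and let $W$ be the component of $U\cap B$ containing $u$. By Lemma 9, $f^{m_j}|_U=T^{k_j}$ is bijective on $U$. Let $S_j=T^{-k_j}:U\to U$ be its inverse. As $T$ is an isometry, $d(S_jx,x)=d(x,T^{k_j}x)\to0$ locally uniformly by (8). So $S_j\to\mathrm{id}$ locally uniformly on $U$.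

We claim that $S_j|_W$ extends to $B$. Here is one lifting step. Let $\phi:B\to\mathbb C$ be holomorphic with $\phi(B)\cap P_0=\emptyset$. Then $\phi$ omits $c_1,c_2,c_3,\infty$. Since $B$ is simply connected and (1) is a covering by a local biholomorphism, there is a unique holomorphic $\tilde\phi:B\to\mathbb C$ with $f\circ\tilde\phi=\phi$ and with a prescribed value in $f^{-1}(\phi(u))$ at $u$. Moreover $\tilde\phi(B)\cap P_0=\emptyset$, because $f(P_0)\subset P_0$. So the step can be repeated. Start with $g_0=\mathrm{id}_B$, which is allowed as $B\cap P=\emptyset$, and lift successively to $g_1,\dots,g_{m_j}$ with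
$$f\circ g_l=g_{l-1},\qquad g_l(u)=f^{m_j-l}(S_j(u)).$$
The prescribed values are consistent, since $f(f^{m_j-l}(S_j(u)))=f^{m_j-(l-1)}(S_j(u))$ and $f^{m_j}(S_j(u))=u$. On the connected set $W$ the functions $f^{m_j-l}\circ S_j$ satisfy the same relations, so by uniqueness of lifts and induction on $l$, $g_l=f^{m_j-l}\circ S_j$ on $W$. Put $G_j=g_{m_j}$. Then $G_j=S_j$ on $W$, and $f^i\circ G_j=g_{m_j-i}$ is finite on $B$ for $0\le i\le m_j$.

*7c: the contradiction.* The holomorphic functions $G_j$ omit $c_1,c_2,c_3$, so they form a normal family on $B$. On $W$ they converge to $\mathrm{id}$. So every locally uniform subsequential limit on $B$ is $\mathrm{id}$, and $G_j\to\mathrm{id}$ locally uniformly on $B$. For large $j$ we have $|G_j(z)-z|<\frac r4$ on $|z-\zeta|=\frac34r$. If $w\in B(\zeta,\frac r2)$, then $|z-w|>\frac r4$ on this circle, so by Rouché's theorem $G_j-w$ has a zero inside it. Thus $G_j(B)\supset B(\zeta,\frac r2)$. Since $f^i\circ G_j$ is finite on $B$ for $i\le m_j$, the iterates $f,\dots,f^{m_j}$ are finite on $B(\zeta,\frac r2)$, for all large $j$. As $m_j\to\infty$, $B(\zeta,\frac r2)$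 contains no prepole. But it is a neighborhood of $\zeta\in J$, so it contains a prepole by (2). Contradiction.

Both cases are impossible, so $J$ is connected. This proves Theorem 1. By Proposition A, (H) holds for $b=0$, so $J(\wp_\Omega)$ is connected for every lattice $\Omega$, which is the Main Theorem. $\blacksquare$

## 8. Critical values in one component, and constants $b$ near $\Omega$

We add two consequences; they are not used above.

**Corollary.** No Fatou component of $\wp_\Omega$ contains all three critical values $e_1,e_2,e_3$.

*Proof.* Suppose a component $V$ does. By the Main Theorem $V$ is simply connected, so there is a closed Jordan disc $K'\subset V$ with $e_1,e_2,e_3$ in its interior (the image of a large closed disc under a Riemann map). The closed disc $\hat{\mathbb C}\setminus\operatorname{int}K'$ contains only the branch value $\infty$, in its interior. So its preimage in $\mathbb C/\Omega$ is a double cover of a disc branched over one point, i.e. a closed disc about $0$, and it lifts to closed discs in $\mathbb C$. The boundary of the one containing $0$ is a Jordan curve in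 $\wp_\Omega^{-1}(V)$. This open set contains no prepoles, because $V$ contains none and $V\subset\mathbb C$; so it lies in $F$ by (2). The curve separates $0\in J$ from $\infty\in J$, contradicting the connectedness of $J$. $\square$

**Theorem 2.** If $\Omega$ is not rectangular (has no orthogonal pair of generators), there is $\varepsilon>0$ such that $J(\wp_\Omega+b)$ is connected whenever $\operatorname{dist}(b,\Omega)<\varepsilon$.

The example in Section 4 shows why this proof needs the hypothesis: for $\langle1,iY\rangle$, (H) fails for all $b=i\varepsilon$, $\varepsilon>0$.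

*Proof.* **Reduction to small $b$.** For $\omega_0\in\Omega$, conjugation by a translation by $\omega_0$ changes $b$ by $\omega_0$ and translates $J$. So by Theorem 1 it suffices to show (H) for all small $b$. Since two of the $v_i$ are orthogonal generators when $\tau$ is on a side of $D$, here $\tau\in\operatorname{int}D$. By scaling ($\alpha_i$ is multiplied by $k^{-2}$, and $b$ can be multiplied accordingly) we may take $k=1$. For $0<s,t\le\frac12$ put $A_s(\tau)=\wp_\tau(s)$, $B_t(\tau)=\wp_\tau(t\tau)$, and put $A_0=1$, $B_0=\tau^{-2}$, the limits of $s^2A_s$, $t^2B_t$ as $s,t\to0$.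

**Claim: Lemma 6 up to the end parameters.** *On $\operatorname{int}D$, $A_s,B_t\ne0$ and $\operatorname{Im}(A_s/B_t)>0$ for all $s,t\in[0,\frac12]$.* The function $A_{1/2}$ is nonconstant: it tends to $\infty$ at the cusp $0$ by (4) and (L2), and has a finite limit at $\infty$ by (L1). By Lemma 5 and Hurwitz's theorem (let $s\to\frac12$) it has no zeros in $\operatorname{int}D$. Neither has $B_{1/2}(\tau)=\tau^{-2}A_{1/2}(\kappa(\tau))$. For the other parameters nonvanishing is known from Lemma 5 and the proof of Lemma 6, or obvious. By Lemma 6 and passage to limits (multiplying by positive factors $s^2$ or $t^{-2}$ where needed), $\operatorname{Im}(A_s/B_t)\ge0$ on $\operatorname{int}D$. This function is harmonic, so the inequality is strict unless $A_s=cB_t$ with a real constant $c$; then this identity holds on the whole upper half-plane. Look at $\tau=1+iY$, where $A_s>0$ for all $s\in[0,\frac12]$.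

- If $0<t<\frac12$, then $B_t$ is in the open lower half-plane there, so $cB_t$ is not positive.
- If $t=0$, then $A_s\tau^2=c$ would be real, but $\operatorname{Im}\tau^2=2Y>0$.
- If $t=\frac12$, take $\tau=1+i$. Then $B_{1/2}=\wp_{\langle1,i\rangle}(\frac{1+i}2)=0$, because $\wp_{\langle1,i\rangle}(iz)=-\wp_{\langle1,i\rangle}(z)$ and $i\frac{1+i}2=\frac{1+i}2-1$. But $A_s>0$.

Each case is a contradiction, which proves the claim.

**Compactness.** Suppose (H) fails for some $b_n\to0$. Then there are $|u_n|=1$ and $w_i^n=\wp_\Omega(s_i^nv_i)$, $s_i^n\in(0,\frac12]$, with $\operatorname{Re}(\bar u_n(w_i^n+b_n))>0$ for $i=1,2,3$. Pass to a subsequence with $u_n\to u$, $s_i^n\to s_i$, multiplying first by $(s_i^n)^2$ if $s_i=0$. We get $\operatorname{Re}(\bar ud_i)\ge0$, where $d_i=\wp_\Omega(s_iv_i)$ if $s_i>0$ and $d_i=v_i^{-2}$ if $s_i=0$. As in the proof of Proposition A, with $\kappa=\kappa(\tau)$ and $\kappa'=\kappa(\kappa(\tau))$,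
$$d_1=A_{s_1}(\tau),\quad d_2=B_{s_2}(\tau);\qquad d_2=\tfrac{A_{s_2}(\kappa)}{\tau^2},\quad d_3=\tfrac{B_{s_3}(\kappa)}{\tau^2};\qquad d_3=\tfrac{A_{s_3}(\kappa')}{(\tau-1)^2},\quad d_1=\tfrac{B_{s_1}(\kappa')}{(\tau-1)^2}.$$
For $s_i=0$ these also hold: $\tau^{-2}\kappa^{-2}=(\tau-1)^{-2}$ and $(\tau-1)^{-2}\kappa'^{-2}=1$. By the claim, $d_i\ne0$ and $\operatorname{Im}(d_1/d_2)$, $\operatorname{Im}(d_2/d_3)$, $\operatorname{Im}(d_3/d_1)$ are positive. Choose arguments $\theta_i$ of $\bar ud_i$ in $[-\frac\pi2,\frac\pi2]$. Differences lie in $[-\pi,\pi]$, so $\sin(\theta_1-\theta_2)>0$ gives $\theta_1>\theta_2$, and likewise $\theta_2>\theta_3>\theta_1$, a contradiction. $\square$
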